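# A counterexample on eleven elements to Király's conjecture on nonideal clutters

## 1. Ideal clutters: every choice on the edges is blocked

Let $S$ be a finite set.

**Definition (clutter, blocker).** A family $\mathcal C$ of subsets of $S$ is a *clutter* if no member contains another. Its members are called *edges*. A *transversal* of $\mathcal C$ is a subset of $S$ that meets every edge. The *blocker* $b(\mathcal C)$ is the family of inclusionwise minimal transversals.

**Definition (covering polyhedron, ideal).** Write $x(C)=\sum_{s\in C}x_s$. The *covering polyhedron* of $\mathcal C$ is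
$$P(\mathcal C)=\{x\in\mathbb R_+^S:\ x(C)\ge 1\text{ for every }C\in\mathcal C\}.$$
The clutter is *ideal* if $P(\mathcal C)$ is an integer polyhedron, and *nonideal* otherwise. An edge $C$ is *tight* at $x\in P(\mathcal C)$ if $x(C)=1$.

For example, let $S=\{1,2,3\}$ and write $12$ for $\{1,2\}$. The clutter $\{12,23\}$ has blocker $\{2,13\}$, and the vertices of its covering polyhedron are $(0,1,0)$ and $(1,0,1)$, so it is ideal. The triangle $\{12,23,13\}$ is its own blocker. The point $(\frac12,\frac12,\frac12)$ is the unique solution of its three edge equations, hence a vertex of the covering polyhedron, so the triangle is nonideal.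

We use the following textbook facts about polyhedra. A point $w\in P$ is a vertex if and only if it is not the midpoint of two distinct points of $P$. In $n$ variables a vertex satisfies $n$ linearly independent constraints with equality. Since $P(\mathcal C)$ lies in the orthant it contains no line, so every nonempty face of it has a vertex; vertices of a face are vertices of $P(\mathcal C)$; and a linear function that is bounded below on a nonempty $P(\mathcal C)$ attains its minimum at a vertex. Consequently $P(\mathcal C)$ is integer exactly when all its vertices are integral. Finally, if $w\in P(\mathcal C)$ and a vector $y$ satisfies $y_s=0$ whenever $w_s=0$ and $y(C)=0$ whenever $C$ is tight at $w$, then $w\pm\varepsilon y\in P(\mathcal C)$ for small $\varepsilon>0$. So at a vertex such a $y$ must be $0$.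

Here is what we want to do with a clutter $\mathcal A$ and its blocker $\mathcal B$: choose an element $h(X)\in X$ from every $X\in\mathcal A\cup\mathcal B$ so that
$$h(A)=h(B)\ \Longrightarrow\ |A\cap B|>1\qquad(A\in\mathcal A,\ B\in\mathcal B).\tag{1}$$

Try it on $\mathcal A=\{12,23\}$, $\mathcal B=\{2,13\}$. We must put $h(\{2\})=2$. Both edges meet $\{2\}$ in one element, so neither may choose $2$; hence $h(12)=1$ and $h(23)=3$. Now $h(13)=1$ clashes with $12$, and $h(13)=3$ clashes with $23$. There is no such $h$. What blocked us deserves a name.

**Definition (panchromatic).** Let $f:\mathcal A\to S$ satisfy $f(A)\in A$ for all $A\in\mathcal A$. A set $B\in b(\mathcal A)$ is *panchromatic* for $f$ if for every $s\in B$ some $A\in\mathcal A$ has $f(A)=s$ and $A\cap B=\{s\}$.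

If $h$ satisfies $h(X)\in X$ and some $B$ is panchromatic for $f=h|_{\mathcal A}$, then $h$ violates (1): put $s=h(B)\in B$; some $A$ has $h(A)=s=h(B)$ and $|A\cap B|=1$. In the example, if $f$ takes the value $2$, then $\{2\}$ is panchromatic; otherwise $f(12)=1$, $f(23)=3$, and $13$ is panchromatic. This always happens for ideal clutters, and the reason is a fixed point.

**Lemma 1.** Let $\mathcal C$ be a clutter of nonempty edges on $S$ and let $f:\mathcal C\to S$ satisfy $f(C)\in C$. Then $P(\mathcal C)$ has a vertex $w$ such that for every $s$ with $w_s>0$ there is $C\in\mathcal C$ with $f(C)=s$ and $w(C)=1$.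

**Proof.** We first produce a point of $P(\mathcal C)$ with this property, then move it to a vertex. Define $G:[0,1]^S\to[0,1]^S$ by
$$G_s(x)=\max\Bigl(0,\ \max_{C:\,f(C)=s}\bigl(1-x(C\setminus s)\bigr)\Bigr),$$
where the inner maximum is omitted if no edge has $f(C)=s$. The values lie in $[0,1]$ and $G$ is continuous, so by Brouwer's theorem it has a fixed point $x$.

If $f(C)=s$, then $x_s=G_s(x)\ge 1-x(C\setminus s)$, that is, $x(C)\ge1$. Every edge has some value $f(C)$, so $x\in P(\mathcal C)$. If $x_s>0$, then the maximum defining $G_s(x)$ is attained by some $C$ with $f(C)=s$, so $x_s=1-x(C\setminus s)$ and $x(C)=1$.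

Let $w$ be a vertex of the minimal face of $P(\mathcal C)$ that contains $x$. Every constraint tight at $x$ is tight on this whole face, hence at $w$. So $w_s>0$ implies $x_s>0$. This gives an edge $C$ with $f(C)=s$ and $x(C)=1$, and then $w(C)=1$. $\square$

**Lemma 2.** Let $w$ be a vertex of $P(\mathcal C)$. Then $w_s\le 1$ for all $s$. If $w$ is integral, then $w=\chi_B$ for some $B\in b(\mathcal C)$. If moreover $w$ is the vertex of Lemma 1 for $f$, then $B$ is panchromatic for $f$.

**Proof.** If $w_s>1$, then no edge containing $s$ is tight, so $w\pm\varepsilon e_s\in P(\mathcal C)$ for small $\varepsilon>0$, a contradiction. Hence an integral vertex is a 0/1 vector $\chi_B$, and $B$ is a transversal. If $B- s$ were a transversal for some $s\in B$, then $\chi_B- e_s$ and $\chi_B+e_s$ would both lie in $P(\mathcal C)$, a contradiction. So $B\in b(\mathcal C)$. In the situation of Lemma 1, each $s\in B$ has an edge $C$ with $f(C)=s$ and $|C\cap B|=w(C)=1$. Since $s\in C\cap B$, we get $C\cap B=\{s\}$. $\square$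

**Proposition 3.** Let $\mathcal A$ be an ideal clutter with at least one edge and no empty edge. Then every $f:\mathcal A\to S$ with $f(A)\in A$ has a panchromatic $B\in b(\mathcal A)$. In particular no $h$ with $h(X)\in X$ satisfies (1).

**Proof.** The vertex of Lemma 1 is integral because $\mathcal A$ is ideal; apply Lemma 2. $\square$

What changes when $\mathcal A$ is nonideal? Lemma 1 still holds, but its vertex may be fractional, and then $w(C)=1$ says nothing about $|C\cap B|$ for a transversal $B$. The conjecture we study predicts that this failure can always be turned into a function $h$. It is taken from "EGERVÁRY RESEARCH GROUP", https://egres.elte.hu/tr/egres-10-09_November_2010.pdf.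

**Conjecture (Király).** Let $\mathcal A$ be a nonideal clutter on ground set $S$ and let $\mathcal B$ be its blocker. Then there exists a function $h:\mathcal A\cup\mathcal B\to S$ such that $h(X)\in X$ for all $X\in\mathcal A\cup\mathcal B$ and if $h(A)=h(B)$ for some $A\in\mathcal A$ and $B\in\mathcal B$ then $|A\cap B|>1$.

We shall see that the conjecture is false.

## 2. Odd cycles: the fixed point becomes fractional for exactly two choices

Take $n\ge3$ odd, ground set $\mathbb Z_n$, and edges $e_i=\{i,i+1\}$. For $n=3$ this is the triangle.

A function $h$ exists here. Put $h(e_i)=i$. A transversal $B$ must contain some pair $i,i+1$; otherwise every edge meets $B$ exactly once, and membership in $B$ alternates around an odd cycle, which is impossible. For $B$ in the blocker choose such an $i$ and put $h(B)=i$. This is consistent: for $n=3$ each member of the blocker is an edge $e_i$ and contains only that one consecutive pair, so both rules give $i$; for $n\ge5$ no edge is in the blocker, since two elements meet at most four edges. If $h(A)=h(B)=i$ with $A$ an edge, then $A=e_i\subseteq B$, so $|A\cap B|=2$.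

Suppose we nevertheless tried to run the proof of Proposition 3 on the cycle. How often does it fail? Let $w$ be a vertex that is not 0/1, and put $K=\{s:0<w_s<1\}$, which is nonempty by Lemma 2. A tight edge that meets $K$ lies inside $K$, because its two weights add up to $1$. If $K\ne\mathbb Z_n$, or if not all edges are tight, then the tight edges inside $K$ form a forest on $K$, so there are fewer than $|K|$ of them. Then some nonzero $y\in\mathbb R^K$ vanishes on all of them, and $w\pm\varepsilon y\in P$ contradicts that $w$ is a vertex. So $K=\mathbb Z_n$ and all edges are tight; since $n$ is odd, $w=\frac12\mathbf 1$. Hence the only possible fractional vertex has full support.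

Therefore the proof fails only if the vertex of Lemma 1 is $\frac12\mathbf 1$, and this requires that every $s$ be a value of $f$. A surjective $f$ is a bijection between the $n$ edges and the $n$ elements that sends each edge to one of its ends, so it is one of the two cyclic orientations: if $f(e_i)=i+1$ for one $i$, then $f(e_{i+1})$ cannot be $i+1$, so it is $i+2$, and so on around. For these two the proof really breaks. If $f(e_i)=i$ for all $i$, a transversal $B$ contains some $e_i$, and the only edge with value $i$ is $e_i$, which meets $B$ twice; so no $B$ is panchromatic. The other orientation is the mirror image.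

So of the $2^n$ choices on an odd cycle, exactly two escape. This suggests what to ask of a counterexample to the conjecture: as many edges as elements; a fractional vertex that is unique and has full support, so that only bijections $f$ remain; and enough transversals to block every bijection by hand. The next section gives a clutter for which all of this works. Its edges have three elements instead of two, and this extra room is what will block the last two orientations.

## 3. Two interlocking strips

Let $S=\{a,b,c,d,p,q,u_1,\dots,u_5\}$ and consider two sequences, called *strips*: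
$$L_1=(a,b,u_1,u_2,u_3,u_4,u_5,c,d),\qquad L_2=(c,a,p,q,d,b).$$
Let $\mathcal D$ be the clutter whose edges are all triples of consecutive members of $L_1$ and of $L_2$. Writing $i$ for $u_i$ inside sets, the edges are
$$T_1=ab1,\quad T_2=b12,\quad T_3=123,\quad T_4=234,\quad T_5=345,\quad T_6=45c,\quad T_7=5cd,$$
$$V_1=cap,\quad V_2=apq,\quad V_3=pqd,\quad V_4=qdb.$$
These are eleven distinct triples, so $\mathcal D$ is a clutter, and $|\mathcal D|=|S|=11$.

**Theorem A.** (i) $\mathcal D$ is nonideal. (ii) Every $f:\mathcal D\to S$ with $f(A)\in A$ for all $A$ has a panchromatic $B\in b(\mathcal D)$.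

Theorem A disproves the conjecture, by the remark after the definition of panchromatic sets: for any $h$ on $\mathcal D\cup b(\mathcal D)$ with $h(X)\in X$, a set $B$ that is panchromatic for $h|_{\mathcal D}$ gives an edge $A$ with $h(A)=h(B)$ and $|A\cap B|=1$.

Two facts are used throughout. First, every element lies in exactly 3 edges: $a$ in $T_1,V_1,V_2$; $b$ in $T_1,T_2,V_4$; $c$ in $T_6,T_7,V_1$; $d$ in $T_7,V_3,V_4$; $p$ in $V_1,V_2,V_3$; $q$ in $V_2,V_3,V_4$; and $u_i$ in $T_i,T_{i+1},T_{i+2}$. Second, the involution
$$\sigma:\quad a\leftrightarrow d,\quad b\leftrightarrow c,\quad p\leftrightarrow q,\quad u_i\leftrightarrow u_{6-i}$$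
reverses both strips, so it is an automorphism of $\mathcal D$, with $T_i\leftrightarrow T_{8-i}$ and $V_i\leftrightarrow V_{5-i}$.

**Proof of Theorem A(i).** The vector $v=\frac13\mathbf 1$ lies in $P(\mathcal D)$ and $v(S)=\frac{11}3<4$. Three elements meet at most 9 of the 11 edges, so every transversal has at least 4 elements. The support of an integral point $x$ of $P(\mathcal D)$ is a transversal, so $x(S)\ge4$. The minimum of $x(S)$ over $P(\mathcal D)$ is attained at a vertex and is at most $\frac{11}{3}$, so that vertex is not integral. $\square$

## 4. Traces of tight edges on the fractional coordinates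

We now prove the analog of what we found for odd cycles.

**Proposition 4.** Every vertex of $P(\mathcal D)$ other than $v=\frac13\mathbf 1$ is a 0/1 vector.

The proof occupies this section and the next. Let $w$ be a vertex that is not 0/1. By Lemma 2 the sets
$$I=\{s:w_s=0\},\qquad J=\{s:w_s=1\},\qquad K=\{s:0<w_s<1\}$$
partition $S$, and $K\neq\emptyset$. An edge is *$J$-free* if it misses $J$. A *trace* is a set $E\cap K\ne\emptyset$ with $E$ a tight edge; we say it is a trace *from* $L$ if $E$ is an edge of the strip $L$. Such an $E$ is $J$-free, since otherwise $w(E)>1$. Traces are counted as sets.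

The plan is the one used for cycles: a vertex needs at least $|K|$ traces, while a strip, being linear, supplies too few. The following facts make this precise.

**(F1)** A $J$-free edge has at least 2 elements in $K$, hence at most one element in $I$. Indeed its weight is at least $1$ and comes from elements of $K$, each of weight less than $1$. In particular traces have at least 2 elements, and they have weight $1$.

**(F2)** There is no nonzero $y\in\mathbb R^K$ with $y(R)=0$ for all traces $R$. Otherwise extend $y$ by $0$; every tight edge $E$ has $y(E)=0$, so $w\pm\varepsilon y\in P(\mathcal D)$ for small $\varepsilon>0$, a contradiction. So the traces span $\mathbb R^K$: there are at least $|K|$ of them, and if there are exactly $|K|$, they are linearly independent.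

**(F3)** No trace properly contains another, since both have weight 1 and the elements of $K$ have positive weight.

**(F4)** In a strip $L$, order $K\cap L$ by position. A trace from $L$ consists of consecutive members of $K\cap L$. If $X$ is a nonempty set of consecutive members of $K\cap L$, then at most $|X|-1$ traces from $L$ lie in $X$, and equality holds if and only if these traces are exactly all pairs of consecutive members of $X$. In case of equality call $X$ *linked*.

To see this, sort the traces in $X$ by left endpoint. By (F3) the left endpoints are distinct and the right endpoints strictly increase. Sizes are at least 2, so the last member of $X$ is not a left endpoint; this gives the bound. If there are $|X|-1$ traces, then the $j$-th has left endpoint the $j$-th member of $X$, and its right endpoint is the $r_j$-th member with $r_j\geq j+1$ and $r_1<\dots<r_{|X|-1}\le|X|$. This forces $r_j=j+1$ for all $j$. The converse is clear.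

**(F5)** Suppose two consecutive members of $K\cap L$ form a trace from $L$. The third element of the edge is not in $K$ and not in $J$, so it is in $I$. Thus either the two members are at positions $i,i+2$ and position $i+1$ is in $I$, or they are at positions $i,i+1$ and position $i-1$ or $i+2$ (existing in $L$) is in $I$. Two consequences: if $X$ is linked, no position between its first and last member is in $J$; and on a linked set the weights alternate $t,1-t,t,\dots$

At the ends of a strip there is only one candidate for the third element. So
$$ab\text{ in }L_1\Rightarrow u_1\in I,\quad cd\text{ in }L_1\Rightarrow u_5\in I,\quad ca\text{ in }L_2\Rightarrow p\in I,\quad db\text{ in }L_2\Rightarrow q\in I,\tag{2}$$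
where "$xy$ in $L$" means that $\{x,y\}\subseteq K$ is a pair of consecutive members forming a trace from $L$. Also, $u_2u_3$ in $L_1$ requires $u_1\in I$ or $u_4\in I$.

If there were only one strip, (F2) and (F4) would contradict each other at once, so the clutter of a single strip is ideal. All the difficulty comes from the elements $a,b,c,d$, which are exactly those in both strips; call them *terminals*. We count.

Let $m_L$ be the number of traces from $L$, $\kappa_L=|K\cap L|$, $\delta_L=\kappa_L-1-m_L$, and $\tau=|K\cap\{a,b,c,d\}|$. Write $m_i,\kappa_i,\delta_i$ for $L=L_i$. If $K\cap L=\emptyset$ for one strip, then $K$ lies in the other strip and all traces come from that strip, so there are at most $|K|-1$ traces by (F4), contradicting (F2). So both $K\cap L_i$ are nonempty and $\delta_1,\delta_2\ge0$ by (F4); moreover $\delta_i=0$ means exactly that $K\cap L_i$ is linked. Since $\kappa_1+\kappa_2=|K|+\tau$, the number of traces is at most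
$$m_1+m_2=|K|+\tau-2-\delta_1-\delta_2 .$$
By (F2) it is at least $|K|$. Hence
$$\delta_1+\delta_2\le\tau-2,\quad\text{and in case of equality the traces are exactly }|K|\text{ in number and linearly independent.}\tag{3}$$
In particular $\tau\ge2$.

**(F6)** If $\delta_L=1$ and the first or the last member $x$ of $K\cap L$ lies in no trace from $L$, and $\kappa_L\ge2$, then $(K\cap L)\setminus x$ is linked. Indeed, all $\kappa_L-2$ traces from $L$ lie in this set of $\kappa_L-1$ consecutive members.

For reference, here are the positions.

| position | 1 | 2 | 3 | 4 | 5 | 6 | 7 | 8 | 9 |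
|---|---|---|---|---|---|---|---|---|---|
| $L_1$ | $a$ | $b$ | $u_1$ | $u_2$ | $u_3$ | $u_4$ | $u_5$ | $c$ | $d$ |
| $L_2$ | $c$ | $a$ | $p$ | $q$ | $d$ | $b$ | | | |

When we say "by $\sigma$" we replace $w$ by $w\circ\sigma$, which is again a vertex that is not 0/1, with the same $\tau,\delta_1,\delta_2$ and with $I,J,K$ replaced by their images.

## 5. The fractional vertices by number of fractional terminals

**Case $\tau=2$.** By (3), $\delta_1=\delta_2=0$: both $K\cap L_i$ are linked and all traces are consecutive pairs. Let $t,t'$ be the two terminals in $K$, and let $d_i$ be the number of steps from $t$ to $t'$ along $K\cap L_i$. The aim is to show that $d_1\equiv d_2\pmod 2$ whenever the configuration is possible. That is a contradiction: let $y$ alternate between $1$ and $-1$ along $K\cap L_1$, and also along $K\cap L_2$ starting from the same value at $t$. By parity the two definitions also agree at $t'$, and $K\cap L_1\cap L_2=\{t,t'\}$. So $y\neq0$ vanishes on all traces, contradicting (F2). By (F5), in each strip no position between $t$ and $t'$ is in $J$; so a terminal other than $t,t'$ lying there is in $I$.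

*$\{t,t'\}=\{a,b\}$.* In $L_1$ these are adjacent, so $d_1=1$. In $L_2$ the elements $p,q,d$ lie between $a$ and $b$, so they are not in $J$ and $d\in I$. The edge $V_3=pqd$ is $J$-free with $d\in I$, so $p,q\in K$ by (F1). The members from $a$ to $b$ are $a,p,q,b$ and $d_2=3$. The pair $\{c,d\}$ follows by $\sigma$.

*$\{t,t'\}=\{a,c\}$.* In $L_2$, $d_2=1$. In $L_1$ the elements $b,u_1,\dots,u_5$ lie between, so none is in $J$ and $b\in I$. By $T_1=ab1$ and (F1), $u_1\in K$; by $T_2=b12$, $u_2\in K$. By $T_5=345$ at most one of $u_3,u_4,u_5$ is in $I$. If none is, all three are in $K$, and the linked pair $u_2u_3$ requires $u_1$ or $u_4$ in $I$, which is false. So exactly one is in $I$. The members at positions $1,\dots,8$ are $a,u_1,u_2$, two of $u_3,u_4,u_5$, and $c$; so $d_1=5$. The pair $\{b,d\}$ follows by $\sigma$.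

*$\{t,t'\}=\{a,d\}$.* In $L_1$ both $b$ and $c$ lie between, so $b,c\in I$. In $L_2$, $p,q$ lie between, so $p,q\notin J$. Then $V_1=cap$ and $V_4=qdb$ are $J$-free, and (F1) gives $p,q\in K$. The consecutive pair $p,q$ requires $a$ or $d$ in $I$, but both are in $K$. Impossible.

*$\{t,t'\}=\{b,c\}$.* In $L_2$ everything else lies between, so $a,d\in I$ and $p,q\notin J$. By $V_2=apq$, $p,q\in K$, so the members are $c,p,q,b$ and $d_2=3$. In $L_1$ no $u_i$ is in $J$. By $T_1=ab1$ with $a\in I$, $u_1\in K$; by $T_7=5cd$ with $d\in I$, $u_5\in K$. By $T_4=234$ at most one of $u_2,u_3,u_4$ is in $I$. If none is, the pair $u_2u_3$ requires $u_1$ or $u_4$ in $I$, which is false. So exactly one is in $I$, there are 6 members at positions $2,\dots,8$, and $d_1=5$.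

All six pairs are settled, so $\tau\ne2$.

**Case $\tau=3$, $a\notin K$.** (The case $d\notin K$ follows by $\sigma$.) Now $b,c,d\in K$, and $\delta_1+\delta_2\le1$.

First we show $\delta_2=1$, $\delta_1=0$. Suppose $K\cap L_2$ is linked. Its first member is $c$ and its last is $b$, so nothing between them is in $J$; thus $a\in I$ and $p\notin J$. By (2) the pair $db$ gives $q\in I$. Then $V_2=apq$ is $J$-free with two elements in $I$, contradicting (F1). So $\delta_2\ge1$, and (3) gives the claim.

Next we determine $K\cap L_1$, which is linked from $b$ to $d$; so no $u_i$ is in $J$. By (2) the pair $cd$ gives $u_5\in I$. Then $T_5=345$ gives $u_3,u_4\in K$. By $T_2=b12$, $u_1,u_2$ are not both in $I$. If both were in $K$, the pair $u_2u_3$ would require $u_1$ or $u_4$ in $I$, which is false. So exactly one of $u_1,u_2$, call it $z$, is in $K$. The members of $K\cap L_1$ are $b,z,u_3,u_4,c,d$, with weights $t,1-t,t,1-t,t,1-t$. Let $y=(1,-1,1,-1,1,-1)$ on them. It vanishes on all traces from $L_1$, and $y_b=y_c=1$, $y_d=-1$, $w_b+w_d=1$.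

Finally we look at $L_2$, according to where $q$ is.

If $q\in K$: $w(V_4)=w_q+w_d+w_b=w_q+1>1$, and $V_4$ is the only edge of $L_2$ containing $b$. So $b$ is in no trace from $L_2$, and $(K\cap L_2)\setminus b$ is linked by (F6). Its last two members $q,d$ form a trace, so by (F5) $p$ or $b$ is in $I$; as $b\in K$, $p\in I$. Since also $a\notin K$, the member before $q$ is $c$, at distance 3 from $q$, contradicting (F5).

If $q\in J$: the edges $V_2,V_3,V_4$ contain $q$, so only $V_1=cap$ can give a trace from $L_2$. The number of traces from $L_2$ is $\kappa_2-2$. If $p\in K$, then $K\cap L_2=\{c,p,d,b\}$ and 2 traces are required, a contradiction. If $p\notin K$, then $K\cap L_2=\{c,d,b\}$ and 1 trace is required, but $|V_1\cap K|=1$, a contradiction to (F1).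

So $q\in I$. If $p\in K$, then $a\notin I$, since otherwise $V_2=apq$ would be $J$-free with two elements in $I$; so $a\in J$, and $V_1,V_2$ give no traces, while $V_3$ and $V_4$ can only give $\{p,d\}$ and $\{d,b\}$. If $p\notin K$, then $V_1\cap K=\{c\}$, $V_2\cap K=\emptyset$, $V_3\cap K=\{d\}$ give no traces by (F1), and $V_4$ can only give $\{d,b\}$. Put $y_p=-y_d=1$ if $p\in K$. Then $y$ is defined on all of $K$, is nonzero, and vanishes on all traces, contradicting (F2).

**Case $\tau=3$, $b\notin K$.** (The case $c\notin K$ follows by $\sigma$.) Now $a,c,d\in K$, and $\delta_1+\delta_2\le1$.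

First we show $\delta_1=1$, $\delta_2=0$. Suppose $K\cap L_1$ is linked, from $a$ to $d$. Then nothing in $L_1$ between them is in $J$, and $b\in I$. By $T_1$ and $T_2$, $u_1,u_2\in K$. By (2), the pair $cd$ gives $u_5\in I$, so $u_3,u_4\in K$ by $T_5$. The pair $u_2u_3$ requires $u_1$ or $u_4$ in $I$, a contradiction. So $\delta_1\geq1$, and (3) gives the claim, with equality in (3).

Now $K\cap L_2$ is linked from $c$ to $d$, so $p,q\notin J$. By (2) the pair $ca$ gives $p\in I$, and then $V_2=apq$ gives $q\in K$. The members are $c,a,q,d$; the traces from $L_2$ are $\{c,a\},\{a,q\},\{q,d\}$; and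
$$w_c=t,\quad w_a=1-t,\quad w_q=t,\quad w_d=1-t.$$

If $u_5\in I$: $w(T_7)=w_c+w_d=1$, so $\{c,d\}$ is a trace. Then $\chi_{ca}-\chi_{aq}+\chi_{qd}-\chi_{cd}=0$ is a linear dependence among four distinct traces, contradicting (3).

If $u_5\notin I$: $w(T_7)=1+w_{u_5}>1$, and $T_7$ is the only edge of $L_1$ containing $d$. So $d$ is in no trace from $L_1$, and by (F6) $(K\cap L_1)\setminus d$ is linked, from $a$ to $c$. So nothing between $a$ and $c$ is in $J$, and $b\in I$. By $T_1,T_2$, $u_1,u_2\in K$. Also $u_5\in K$. The pair $u_5,c$ at positions $7,8$ requires $u_4$ or $d$ in $I$; as $d\in K$, $u_4\in I$. By $T_4=234$, $u_3\in K$. The members of the linked set are $a,u_1,u_2,u_3,u_5,c$. Put $y=(-1,1,-1,1,-1,1)$ on them, $y_q=1$ and $y_d=-1$. This covers $K$. It vanishes on the consecutive pairs in $L_1$, and on $ca$, $aq$, $qd$, since $y_c=1,y_a=-1,y_q=1,y_d=-1$. This contradicts (F2). So $\tau\neq3$.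

**Case $\tau=4$.** All terminals are in $K$ and $\delta_1+\delta_2\le2$. If $K\cap L_2$ were linked, the pairs $ca$ and $db$ would give $p,q\in I$ by (2), and $V_2=apq$ would be $J$-free (as $a\in K$) with two elements in $I$, contradicting (F1). So $\delta_2\ge1$ and $\delta_1\le1$.

**Subcase $\delta_1=0$.** Here $K\cap L_1$ is linked from $a$ to $d$, and no $u_i$ is in $J$. By (2), $u_1,u_5\in I$. Then $T_2$ gives $u_2\in K$, $T_3$ gives $u_3\in K$, and $T_5$ gives $u_4\in K$. On the members $a,b,u_2,u_3,u_4,c,d$ the weights are $t,1-t,t,1-t,t,1-t,t$, and we let $y=(1,-1,1,-1,1,-1,1)$. So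
$$w_a+w_c=w_b+w_d=1,\qquad y_a=y_d=1,\quad y_b=y_c=-1.$$
Hence if $p\in K$, then $w(V_1)=1+w_p>1$ and $V_1$ is not tight; if $q\in K$, then likewise $V_4$ is not tight. If $p,q\in K$, then $\kappa_2=6$ and only $V_2,V_3$ can give traces, so $m_2\le2$ and $\delta_2\ge3$, a contradiction. Otherwise put $y=-1$ on whichever of $p,q$ is in $K$, if any. The possible traces from $L_2$ are as follows, using that traces have at least 2 elements:

| | $V_1$ | $V_2$ | $V_3$ | $V_4$ |
|---|---|---|---|---|
| $p,q\notin K$ | $\{c,a\}$ | none | none | $\{d,b\}$ |
| $p\notin K,\ q\in K$ | $\{c,a\}$ | $\{a,q\}$ | $\{q,d\}$ | none |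
| $p\in K,\ q\notin K$ | none | $\{a,p\}$ | $\{p,d\}$ | $\{d,b\}$ |

In every entry one element has $y=1$ and the other has $y=-1$. So $y$ vanishes on all traces, contradicting (F2).

**Subcase $\delta_1=1$.** Then $\delta_2=1$, with equality in (3). We first locate $p$ and $q$. If $p\in J$, only $V_4$ can give a trace from $L_2$; but $\kappa_2-2\ge2$ traces are needed. So $p\notin J$, and $q\notin J$ by $\sigma$. By $V_2$ and (F1), $p,q$ are not both in $I$.

*$p\in I$, $q\in K$.* The edge $V_3=pqd$ is $J$-free, so $w_q+w_d\ge1$ and $w(V_4)=w_q+w_d+w_b>1$. Thus $V_4$ is not tight. Since $\kappa_2=5$, there are 3 traces from $L_2$, so $V_1,V_2,V_3$ give the traces $\{c,a\},\{a,q\},\{q,d\}$. Hence $w_c=t,\ w_a=1-t,\ w_q=t,\ w_d=1-t$.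

If $u_5\in I$, then $w(T_7)=w_c+w_d=1$, so $\{c,d\}$ is a trace and $\chi_{ca}-\chi_{aq}+\chi_{qd}-\chi_{cd}=0$ contradicts (3).

If $u_5\notin I$, then $w(T_7)=1+w_{u_5}>1$, so $d$ is in no trace from $L_1$, and $(K\cap L_1)\setminus d$ is linked from $a$ to $c$ by (F6); no $u_i$ is in $J$. The pair $ab$ gives $u_1\in I$ by (2). Also $u_5\in K$. The pair $u_5,c$ requires $u_4$ or $d$ in $I$, so $u_4\in I$. By $T_2=b12$, $u_2\in K$; by $T_4=234$, $u_3\in K$. The members of the linked set are $a,b,u_2,u_3,u_5,c$. Put $y=(-1,1,-1,1,-1,1)$ on them, $y_q=1$, $y_d=-1$. This covers $K$. It vanishes on the consecutive pairs in $L_1$ and on $ca,aq,qd$, and there are no other traces. This contradicts (F2).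

*$p\in K$, $q\in I$.* This follows by $\sigma$.

*$p,q\in K$.* Here we show $w=v$. Since $\kappa_2=6$, there are $4$ traces from $L_2$, so $V_1,\dots,V_4$ are all tight. Subtracting consecutive equations gives $w_q=w_c$ (from $V_1,V_2$), $w_d=w_a$ (from $V_2,V_3$), $w_b=w_p$ (from $V_3,V_4$). So $w_a+w_b+w_c=w_a+w_p+w_q=w(V_2)=1$. Therefore
$$w_a+w_b<1,\qquad w_c+w_d=w_c+w_a<1,$$
and $w(T_1),w(T_7)\ge1$ give $u_1,u_5\notin I$.

Next, $u_1\in K$. If $u_1\in J$, then $T_1,T_2,T_3$ give no traces, so $a$ and $b$ are in no trace from $L_1$. The $\kappa_1-2$ traces from $L_1$ then lie in $(K\cap L_1)\setminus\{a,b\}$, a set of $\kappa_1-2\ge2$ consecutive members (it contains $c,d$), contradicting (F4). So $u_1\in K$. The assumptions of the present subcase are invariant under $\sigma$, so $u_5\in K$ as well.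

Next, $T_1$ and $T_7$ are tight. If $T_1$ is not tight, then $a$ is in no trace from $L_1$, so $(K\cap L_1)\setminus a$ is linked by (F6), and the pair $cd$ gives $u_5\in I$ by (2), a contradiction. By $\sigma$, $T_7$ is tight as well.

Let $x_1,\dots,x_\kappa$ be the members of $K\cap L_1$ in order, with $\kappa=\kappa_1$. So $x_1,x_2,x_3=a,b,u_1$ and $x_{\kappa-2},x_{\kappa-1},x_\kappa=u_5,c,d$. The $\kappa-2$ traces from $L_1$ are intervals from $x_{l_j}$ to $x_{r_j}$, $j=1,\dots,\kappa-2$, with $l_j$ and $r_j$ strictly increasing. The trace of $T_1$ is the first one, and $l_1=1$, $r_1=3$. The trace of $T_7$ is the last one, and $l_{\kappa-2}=\kappa-2$, $r_{\kappa-2}=\kappa$. A strictly increasing integer sequence of length $\kappa-2$ from $1$ to $\kappa-2$, or from $3$ to $\kappa$, increases by $1$ each time. Hence $l_j=j$ and $r_j=j+2$ for all $j$. So each $\{x_j,x_{j+1},x_{j+2}\}$ is a trace with three elements, that is, an edge, and occupies three consecutive positions. Therefore the $x_j$ occupy all positions $1,\dots,9$. With $p,q\in K$ this gives $K=S$, and all eleven edges are tight: every triple of consecutive positions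 of $L_1$ is a trace, and $V_1,\dots,V_4$ are tight. By (F2) the system $x(E)=1$ ($E\in\mathcal D$) has at most one solution, and $\frac13\mathbf 1$ is a solution. So $w=v$.

This completes the proof of Proposition 4. $\square$

## 6. Eleven four-element transversals and an 11-cycle

By Proposition 4 the fixed point argument takes care of every $f$ that is not surjective. Now we need transversals against bijections. A transversal with 4 elements has $4\cdot3=12$ incidences with the 11 edges, so it meets exactly one edge twice and all others once. For each edge $E$ we want such a transversal $B_E$ whose doubly met edge is $E$.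

| $E$ | $B_E$ | | $E$ | $B_E$ |
|---|---|---|---|---|
| $T_1=ab1$ | $\{a,1,4,d\}$ | | $T_7=5cd$ | $\{d,5,2,a\}$ |
| $T_2=b12$ | $\{b,2,5,p\}$ | | $T_6=45c$ | $\{c,4,1,q\}$ |
| $T_3=123$ | $\{1,3,c,q\}$ | | $T_5=345$ | $\{5,3,b,p\}$ |
| $T_4=234$ | $\{2,4,a,d\}$ | | | |
| $V_1=cap$ | $\{c,p,b,3\}$ | | $V_4=qdb$ | $\{b,q,c,3\}$ |
| $V_2=apq$ | $\{a,q,2,5\}$ | | $V_3=pqd$ | $\{d,p,4,1\}$ |

**Lemma 5.** For all edges $E'\neq E$ of $\mathcal D$ we have $|E'\cap B_E|=1$, $|E\cap B_E|=2$, and $B_E\in b(\mathcal D)$.

**Proof.** The table satisfies $B_{\sigma(E)}=\sigma(B_E)$, so it suffices to check $T_1,T_2,T_3,T_4,V_1,V_2$. Their intersections with all edges are: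

| | $T_1$ | $T_2$ | $T_3$ | $T_4$ | $T_5$ | $T_6$ | $T_7$ | $V_1$ | $V_2$ | $V_3$ | $V_4$ |
|---|---|---|---|---|---|---|---|---|---|---|---|
| $B_{T_1}$ | $a1$ | $1$ | $1$ | $4$ | $4$ | $4$ | $d$ | $a$ | $a$ | $d$ | $d$ |
| $B_{T_2}$ | $b$ | $b2$ | $2$ | $2$ | $5$ | $5$ | $5$ | $p$ | $p$ | $p$ | $b$ |
| $B_{T_3}$ | $1$ | $1$ | $13$ | $3$ | $3$ | $c$ | $c$ | $c$ | $q$ | $q$ | $q$ |
| $B_{T_4}$ | $a$ | $2$ | $2$ | $24$ | $4$ | $4$ | $d$ | $a$ | $a$ | $d$ | $d$ |
| $B_{V_1}$ | $b$ | $b$ | $3$ | $3$ | $3$ | $c$ | $c$ | $cp$ | $p$ | $p$ | $b$ |
| $B_{V_2}$ | $a$ | $2$ | $2$ | $2$ | $5$ | $5$ | $5$ | $a$ | $aq$ | $q$ | $q$ |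

So each $B_E$ is a transversal with the stated intersections. It is minimal: each $s\in B_E$ lies in three edges, at least two of which differ from $E$ and meet $B_E$ only in $s$. $\square$

The pairs $E\cap B_E$ are
$$T_1{:}\,a1,\quad T_3{:}\,13,\quad T_5{:}\,35,\quad T_7{:}\,5d,\quad V_3{:}\,dp,\quad V_1{:}\,pc,$$
$$T_6{:}\,c4,\quad T_4{:}\,42,\quad T_2{:}\,2b,\quad V_4{:}\,bq,\quad V_2{:}\,qa.$$
Regarded as the edges of a graph on $S$, they form a single 11-cycle
$$a,\ 1,\ 3,\ 5,\ d,\ p,\ c,\ 4,\ 2,\ b,\ q,\ (a).\tag{4}$$

So an odd cycle appears again, as in Section 2. There, too, each edge $e_i$ has a transversal $\{i,i+1,i+3,i+5,\dots,i+n-2\}$ that meets $e_i$ twice and every other edge once, and the two orientations of the cycle remained unblocked. In $\mathcal D$ they will be blocked by transversals with five elements.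

**Proof of Theorem A(ii).** Let $f:\mathcal D\to S$ satisfy $f(A)\in A$ for all $A$.

**Case 1: $f$ is not surjective.** Let $w$ be the vertex of Lemma 1. If $w=v$, then all coordinates of $w$ are positive, so every $s\in S$ is a value of $f$, a contradiction. So $w$ is a 0/1 vector by Proposition 4. By Lemma 2, $w=\chi_B$ with $B\in b(\mathcal D)$ panchromatic for $f$.

If $f$ is surjective, it is a bijection, because $|\mathcal D|=|S|=11$.

**Case 2: $f$ is a bijection and $f(E)\notin B_E$ for some $E$.** We claim that $B_E$ is panchromatic. Let $s\in B_E$. Then $s=f(E')$ for some edge $E'$, and $E'\ne E$ because $f(E)\notin B_E$. Now $s\in E'\cap B_E$ and $|E'\cap B_E|=1$, so $E'\cap B_E=\{s\}$.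

**Case 3: $f$ is a bijection and $f(E)\in E\cap B_E$ for all $E$.** Then $f$ assigns bijectively to each edge of the 11-cycle (4) one of its two ends. If some edge of the cycle gets its second end in the listed order, then the next edge cannot get this vertex too, so it also gets its second end, and so on around the cycle. So either every edge gets its second end, or every edge gets its first end.

*Every edge gets its second end.* Then $f(T_1)=1$, $f(T_4)=2$, $f(T_5)=5$, $f(V_1)=c$, $f(V_4)=q$. Let $B=\{1,2,5,c,q\}$. Its intersections are:

| $T_1$ | $T_2$ | $T_3$ | $T_4$ | $T_5$ | $T_6$ | $T_7$ | $V_1$ | $V_2$ | $V_3$ | $V_4$ |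
|---|---|---|---|---|---|---|---|---|---|---|
| $1$ | $12$ | $12$ | $2$ | $5$ | $5c$ | $5c$ | $c$ | $q$ | $q$ | $q$ |

So $B$ is a transversal, and $T_1,T_4,T_5,V_1,V_4$ meet $B$ exactly in $1,2,5,c,q$, which are their values under $f$. Hence no element of $B$ can be omitted, so $B\in b(\mathcal D)$, and $B$ is panchromatic for $f$.

*Every edge gets its first end.* Then $f(T_3)=1$, $f(T_4)=4$, $f(T_7)=5$, $f(V_4)=b$, $f(V_1)=p$. Let $B=\{1,4,5,b,p\}$. Its intersections are:

| $T_1$ | $T_2$ | $T_3$ | $T_4$ | $T_5$ | $T_6$ | $T_7$ | $V_1$ | $V_2$ | $V_3$ | $V_4$ |
|---|---|---|---|---|---|---|---|---|---|---|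
| $b1$ | $b1$ | $1$ | $4$ | $45$ | $45$ | $5$ | $p$ | $p$ | $p$ | $b$ |

So $B$ is a transversal, and $T_3,T_4,T_7,V_4,V_1$ meet $B$ exactly in $1,4,5,b,p$, which are their values under $f$. Hence $B\in b(\mathcal D)$ and $B$ is panchromatic for $f$. $\blacksquare$

Thus $\mathcal D$ is nonideal and admits no function $h$ as required: Király's conjecture is false.

## 7. Minimal nonideality of $\mathcal D$ and infinitely many counterexamples

The disproof is complete; the following supplement says more about $\mathcal D$ and produces further counterexamples. From here on, clutters have at least one edge and no empty edge unless we say otherwise.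

**Definition (minors).** For $s\in S$, the *deletion* is $\mathcal A\setminus s=\{A\in\mathcal A:s\notin A\}$, and the *contraction* $\mathcal A/s$ consists of the inclusionwise minimal sets among $A\setminus\{s\}$, $A\in\mathcal A$; both have ground set $S\setminus\{s\}$. *Minors* of $\mathcal A$ arise by repeated deletions and contractions; they are *proper* if at least one operation is made. A clutter is *minimally nonideal* if it is nonideal and all its proper minors are ideal.

For example, $\{12,23,13\}\setminus 3=\{12\}$ and $\{12,23,13\}/3=\{1,2\}$, the clutter with edges $\{1\}$ and $\{2\}$. Minors may degenerate to a clutter without edges, whose covering polyhedron is the orthant, or to $\{\emptyset\}$, whose covering polyhedron is empty; both count as ideal. A degenerate clutter stays degenerate under further operations, so all intermediate steps toward a nondegenerate minor are nondegenerate.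

**Definition (admissible pair).** An *admissible pair* for $\mathcal A$ is a pair of functions $f:\mathcal A\to S$, $g:b(\mathcal A)\to S$ with $f(A)\in A$, $g(B)\in B$, such that $f(A)=g(B)$ implies $|A\cap B|>1$.

A set in $\mathcal A\cap b(\mathcal A)$ may receive different values from $f$ and $g$. A function $h$ as in the conjecture gives the admissible pair $(h|_{\mathcal A},h|_{b(\mathcal A)})$. The converse is immediate when $\mathcal A\cap b(\mathcal A)=\emptyset$, and we do not claim it otherwise. So having no admissible pair is at least as strong as having no $h$.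

**Observation 6.** $\mathcal A$ has no admissible pair if and only if every $f:\mathcal A\to S$ with $f(A)\in A$ has a panchromatic $B\in b(\mathcal A)$.

**Proof.** If $B$ is panchromatic for $f$, then no choice of $g(B)$ is possible. If no $B$ is panchromatic for $f$, let $g(B)\in B$ be an element $s$ such that no $A$ has $f(A)=s$ and $A\cap B=\{s\}$. If then $f(A)=g(B)=s$, we have $s\in A\cap B\ne\{s\}$, so $|A\cap B|>1$. $\square$

By Proposition 3, ideal clutters have no admissible pair; by Theorem A, neither does $\mathcal D$.

**Theorem B.**

1. $\mathcal D$ is minimally nonideal, and $P(\mathcal D)$ has exactly one non-integral vertex.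
2. The class of clutters without an admissible pair is closed under taking blockers, minors (with at least one edge and no empty edge) and disjoint unions. In particular $b(\mathcal D)$ is a counterexample to the conjecture, and so is the disjoint union of $\mathcal D$ with any ideal clutter, and the blocker of such a union. So there are infinitely many counterexamples.

**Proof of 1.** By Theorem A(i) some vertex of $P(\mathcal D)$ is non-integral, so by Proposition 4 it is $v$, and it is the only one. It remains to treat minors.

**Contraction.** For any clutter $\mathcal C$, $P(\mathcal C/s)$ is the face $\{x\in P(\mathcal C):x_s=0\}$ with the coordinate $x_s$ dropped: the constraints $x(C\setminus s)\ge1$ for nonminimal sets $C\setminus s$ follow from the others, since $x\ge0$. So vertices of $P(\mathcal C/s)$ are vertices of $P(\mathcal C)$ with $x_s=0$. For $\mathcal C=\mathcal D$ this face does not contain $v$, so all its vertices are integral and $\mathcal D/s$ is ideal.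

**Deletion.** Let $w$ be a vertex of $P(\mathcal C\setminus s)$, where $\mathcal C$ has no empty edge, and put
$$w_s=\max\Bigl(0,\ \max_{C\in\mathcal C,\,s\in C}\bigl(1-w(C\setminus s)\bigr)\Bigr).$$
Then $(w,w_s)$ is a vertex of $P(\mathcal C)$. It lies in $P(\mathcal C)$ by definition. If it is the midpoint of two points of $P(\mathcal C)$, their projections lie in $P(\mathcal C\setminus s)$ and have midpoint $w$, so both equal $w$; then both $s$-coordinates are at least $w_s$ and average to $w_s$, so both equal $w_s$.

For $\mathcal C=\mathcal D$ this vertex is not $v$. Otherwise all 10 coordinates of $w$ would be positive, so the only constraints tight at the vertex $w$ of $P(\mathcal D\setminus s)$ would be among the $11-3=8$ edges avoiding $s$, too few for a vertex in 10 variables. So $(w,w_s)$ is integral, $w$ is integral, and $\mathcal D\setminus s$ is ideal.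

**All proper minors.** The two arguments show that if $\mathcal C$ is ideal, then so are $\mathcal C/s$ and $\mathcal C\setminus s$; for degenerate $\mathcal C$ this holds by convention. A proper minor of $\mathcal D$ is a minor of some $\mathcal D/s$ or $\mathcal D\setminus s$, hence ideal. $\square$

**Proof of 2.** **Blockers.** We need $b(b(\mathcal A))=\mathcal A$. Each $A\in\mathcal A$ is a transversal of $b(\mathcal A)$. Conversely, each transversal $T$ of $b(\mathcal A)$ contains an edge of $\mathcal A$; otherwise $S\setminus T$ meets every edge of $\mathcal A$, so it contains some $B\in b(\mathcal A)$, which is disjoint from $T$, a contradiction. So the minimal transversals of $b(\mathcal A)$ are the minimal members of $\mathcal A$, which are all its edges. Therefore $(f,g)$ is admissible for $\mathcal A$ if and only if $(g,f)$ is admissible for $b(\mathcal A)$. Also $b(\mathcal A)$ has at least one edge and no empty edge, since $\mathcal A$ has these properties.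

**Minors.** We show that if $\mathcal A'=\mathcal A\setminus s$ has an admissible pair $(f',g')$, then so does $\mathcal A$. Put $f(A)=s$ if $s\in A$, and $f(A)=f'(A)$ otherwise. For $B\in b(\mathcal A)$, the set $B- s$ is a transversal of $\mathcal A'$; choose $B'\in b(\mathcal A')$ with $B'\subseteq B- s$ and put $g(B)=g'(B')\in B$. So $g(B)\ne s$. If $f(A)=g(B)$, then $f(A)\neq s$, so $s\notin A$ and $f'(A)=g'(B')$. Hence $|A\cap B|\ge|A\cap B'|>1$. So having no admissible pair passes from $\mathcal A$ to $\mathcal A\setminus s$.

For contraction, a set $T\subseteq S\setminus\{s\}$ meets $A\setminus\{s\}$ if and only if it meets $A$. So the transversals of $\mathcal A/s$ are the transversals of $\mathcal A$ avoiding $s$. Subsets of a set avoiding $s$ also avoid $s$, so minimality means the same in both families, and $b(\mathcal A/s)=b(\mathcal A)\setminus s$. If $\mathcal A$ has no admissible pair, then neither does $b(\mathcal A)$, hence neither does $b(\mathcal A)\setminus s=b(\mathcal A/s)$, hence neither does $\mathcal A/s$. Repeated operations are covered because all intermediate clutters are nondegenerate.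

**Disjoint unions.** Let $\mathcal A_1,\mathcal A_2$ have disjoint ground sets. Then $b(\mathcal A_1\cup\mathcal A_2)=\{B_1\cup B_2:B_i\in b(\mathcal A_i)\}$. Suppose neither $\mathcal A_i$ has an admissible pair. Given $f$ on $\mathcal A_1\cup\mathcal A_2$, Observation 6 gives $B_1,B_2$ panchromatic for the two restrictions. For $s\in B_1$ there is $A\in\mathcal A_1$ with $f(A)=s$ and $A\cap B_1=\{s\}$; since $A\cap B_2=\emptyset$, also $A\cap(B_1\cup B_2)=\{s\}$. The same holds for $s\in B_2$. So $B_1\cup B_2$ is panchromatic for $f$, and Observation 6 applies again.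

**Counterexamples.** By what has been proved, $b(\mathcal D)$, the disjoint union $\mathcal D\cup\mathcal C$ with $\mathcal C$ ideal, and $b(\mathcal D\cup\mathcal C)$ have no admissible pair, hence no $h$ as in the conjecture. It remains to see that they are nonideal. It is known that a clutter is ideal if and only if its blocker is ideal, and this handles the blockers; here is also a direct check. Every member of $b(\mathcal D)$ has at least 4 elements, so $\frac14\mathbf 1\in P(b(\mathcal D))$, with coordinate sum $\frac{11}4<3$. The support of an integral point of $P(b(\mathcal D))$ is a transversal of $b(\mathcal D)$, so it contains an edge of $\mathcal D$ and the point has coordinate sum at least 3. Hence the minimum of $x(S)$ is attained at a non-integral vertex, and $b(\mathcal D)$ is nonideal. The polyhedron $P(\mathcal D\cup\mathcal C)$ is the product $P(\mathcal D)\times P(\mathcal C)$, so it has a non-integral vertex, namely $(v,w')$ with $w'$ any vertex of $P(\mathcal C)$. Finally, contracting the ground set of $\mathcal C$ in $b(\mathcal D\cup\mathcal C)=\{B_1\cup B_2\}$ gives $b(\mathcal D)$, which is nonideal. Since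 minors of ideal clutters are ideal, $b(\mathcal D\cup\mathcal C)$ is nonideal.

There are infinitely many choices of $\mathcal C$: for each $n\ge1$ the clutter on $n$ elements whose only edge is the whole ground set is ideal, because the vertices of $\{x\ge0:\sum x_i\ge1\}$ are the unit vectors. $\square$
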